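# Fiberwise convexity of the regularized restricted three body problem below the first critical value

## 1. The guess: every fiber is convex

In a rotating frame put an earth of mass $1-\mu$ at $e=(-\mu,0)$ and a moon of mass $\mu$ at $m=(1-\mu,0)$, with $\mu\in(0,1)$. A massless particle with position $Q$ and momentum $p$ moves according to
$$H(Q,p)=\tfrac12|p|^2-\frac{1-\mu}{|Q-e|}-\frac{\mu}{|Q-m|}+Q_1p_2-Q_2p_1 ,\qquad \omega=\sum_i dp_i\wedge dQ_i .$$
At low energy the particle is trapped near the earth. Collisions can be regularized, and the motion then takes place on a hypersurface in $T^*S^2$. One would like to recognize this motion as a geodesic flow of some Finsler metric on $S^2$, which means asking whether the hypersurface is convex in each cotangent fiber. **The natural first guess is yes.** It is already known that each fiber is star-shaped, and we shall see that the two simplest test cases are convex. The guess turns out to be right exactly when the earth is not heavier than the moon. Let us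 first make it precise.

**The energy hypersurface.** Completing squares gives
$$H(Q,p)=\tfrac12\big((p_1-Q_2)^2+(p_2+Q_1)^2\big)+U(Q),\qquad U(Q)=-\frac{1-\mu}{|Q-e|}-\frac{\mu}{|Q-m|}-\tfrac12|Q|^2 .$$
So the critical points of $H$ are exactly the points with $\nabla U(Q)=0$ and $p=(Q_2,-Q_1)$. Let $L_1$ be the critical point whose position lies on the open segment between $e$ and $m$. I write $L_1$ for the position as well. The number $c_1:=H(L_1)$ is the *first critical value*. For $c<c_1$ the hypersurface $\Sigma_c=H^{-1}(c)$ has three connected components $\Sigma^e_c,\Sigma^m_c,\Sigma^u_c$, whose position projections lie near the earth, near the moon, and in an unbounded region.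

**Moser regularization.** Translate the earth to the origin, that is, set $q=Q-e$. Apply the switch map $(q,p)\mapsto(-p,q)$. It is symplectic, since $\sum dq_i\wedge d(-p_i)=\sum dp_i\wedge dq_i$. Now $x=-p$ is the base variable and $q$ is the fiber variable. Finally identify the base $\mathbb R^2$ with $S^2\setminus\{\infty\}$ by stereographic projection, and use the cotangent lift. Let $\bar\Sigma^e_c\subset T^*S^2$ be the closure of the image of $\Sigma^e_c$. At a collision $|p|\to\infty$, so the closure adds a circle of collision states in the fiber over $\infty$.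

**Definition (star-shaped, convex).** A hypersurface $\Sigma\subset T^*S^2$ is *fiberwise star-shaped* (respectively *fiberwise convex*) if for every $x\in S^2$ the set $\Sigma\cap T^*_xS^2$ is the boundary of a domain in $T_x^*S^2$ that contains the origin and is strictly star-shaped with respect to the origin (respectively strongly convex). *Strongly convex* means that the boundary curve has positive curvature everywhere.

For instance, in a plane the circle $|\xi-a|=1$ with $|a|<1$ bounds a strongly convex domain around $0$, although it is not symmetric under $\xi\mapsto-\xi$. The curve $x^4+y^4=1$ bounds a convex domain that is not strongly convex, because the curvature vanishes at $(1,0)$. The curve $r=2+\cos2\phi$ in polar coordinates is star-shaped and not convex: its curvature has the sign of $r^2+2r'^2-rr''$, which at $\phi=\frac\pi2$ equals $1+0-4=-3$. The sign of the curvature does not change under invertible linear maps. So convexity in a fiber can be tested in any linear coordinates.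

**Definition (Finsler flow).** A Finsler flow is the cogeodesic flow of a (not necessarily reversible) Finsler metric on $S^2$, that is, the flow on its unit cosphere bundle, which is a fiberwise convex hypersurface. Conversely, every fiberwise convex hypersurface arises in this way, and its Reeb flow for the restricted Liouville form is the corresponding Finsler flow.

The following is taken from the text "The Restricted Three Body Problem And Holomorphic Curves" (http://members.unine.ch/felix.schlenk/Daejeon/3-body.problem.pdf), with its numbering.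

**Lemma 7.1.** $\bar\Sigma_c$ is regular in the fiber over $\infty$, and $\bar\Sigma^e_c\cap T^*_\infty S^2$ bounds a convex domain.

**Theorem 7.2 (Albers–Frauenfelder–Paternain–van Koert).** For $c<H(L_1)$ the regularized hypersurface $\bar\Sigma^e_c\subset T^*S^2$ is a smooth compact hypersurface and is fiberwise star-shaped. Consequently the Liouville form restricts to a contact form on it. After reparametrization, the regularized flow is the Reeb flow of this contact form.

**Question 7.4.** Under the assumptions of Theorem 7.2, is $\bar\Sigma_c^e$ fiberwise convex, i.e., can the regularized flow, after reparametrization, be interpreted as a Finsler flow?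

## 2. Removing the moon: the rotating Kepler problem

Set $\mu=0$. This value is outside the range of the question, but everything can be computed. The earth sits at $0$, $Q=q$, and with $r=|q|$, $u=q/r$ and $w=(q_1+p_2,\,q_2-p_1)$,
$$H=\tfrac12|w|^2+U,\qquad U=-\tfrac1r-\tfrac{r^2}2,\qquad \nabla U=\ell(r)\,u,\qquad \ell(r):=r^{-2}-r .$$
On $(0,1]$ the function $U$ increases to its maximum $-\frac32$. Take $c<-\frac32$ and look at the part of $H^{-1}(c)$ over $\{0<r<1\}$. Fix $p$ and put $F(q)=H(q,p)$. Up to a function that is affine in $q$, $F$ is $-1/r$.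

Consider $g_0=U+\frac16\ell^2$. Since $\ell'=-2r^{-3}-1$,
$$g_0'=\ell+\tfrac13\ell\ell'=\tfrac23\,\ell\,(1-r^{-3})<0\quad(0<r<1),\qquad g_0(1)=-\tfrac32 .$$
So $g_0>-\frac32>c$. At a point with $F=c$ we have $|w|^2=2(c-U)<\frac13\ell^2$, hence $|w|<\ell/\sqrt3$. This has two consequences.

First, $n:=\nabla F=\ell u+w$ satisfies $\langle u,n\rangle\ge\ell(1-\frac1{\sqrt3})>0$. Along each ray, $F$ starts at $-\infty$ and satisfies $F\ge U=-\frac32>c$ at $r=1$. So each ray meets $\{F=c\}$ exactly once, and the fiber is star-shaped.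

Second, if $v$ is a unit tangent vector, then $\langle n,v\rangle=0$ reads $\ell\langle u,v\rangle=-\langle w,v\rangle$. Hence $|\langle u,v\rangle|\le|w|/\ell<1/\sqrt3$, and
$$\mathrm{Hess}F(v,v)=r^{-3}\big(1-3\langle u,v\rangle^2\big)>0 .$$
So the curvature is positive for every $c<-\frac32$. The guess passes this test.

A second test is the fiber over $\infty$. We shall see in Section 4 that it is a round circle, for every $\mu$ and every $c<c_1$. With these two tests one expects the answer "yes". But this is what is true.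

**Theorem A.** If $\mu\in(0,\frac12)$, there is $\varepsilon>0$ such that for all $c\in(c_1-\varepsilon,c_1)$ the hypersurface $\bar\Sigma^e_c$ is not fiberwise convex. One fiber bounds a domain that is not even weakly convex.

**Theorem B.** For each $\mu\in(0,1)$ there is a number $c^*(\mu)\le c_1$ such that, for $c<c_1$: $\bar\Sigma^e_c$ is fiberwise convex $\iff c<c^*(\mu)$. Moreover:

* if $\mu\ge\frac12$, then $c^*(\mu)=c_1$, so $\bar\Sigma^e_c$ is fiberwise convex for all $c<c_1$;
* if $\mu<\frac12$, then $U(b)\le c^*(\mu)<c_1$, where $b$ is the point of the segment between $e$ and $m$ with $\frac{1-\mu}{|b-e|^4}=\frac{\mu}{|b-m|^4}$.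

So the answer to Question 7.4 is no: fiberwise convexity for all $c<c_1$ holds if and only if $\mu\ge\frac12$. However small the moon is, it destroys convexity at energies close to $c_1$. Apart from elementary facts, the proofs use only Theorem 7.2. The convexity over $\infty$ in Lemma 7.1 will come out of a computation.

## 3. Earth-centered coordinates and the circle through $L_1$

From now on $q$ is the position relative to the earth: the earth is at $0$, the moon at $(1,0)$, and $Q=q+e$. Functions of the position, such as $U$, are written as functions of $q$. Put $m_1=1-\mu$, $m_2=\mu$, $k=m_1/m_2$, and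
$$r_1=r=|q|,\quad r_2=|q-(1,0)|,\quad u_1=\frac q{r_1},\quad u_2=\frac{q-(1,0)}{r_2},\quad V=-\frac{m_1}{r_1}-\frac{m_2}{r_2}.$$
We have $|q+e|^2=|q|^2-2\mu q_1+\mu^2$. Also $m_1r_1^2+m_2r_2^2-m_1m_2=|q|^2-2\mu q_1+\mu-\mu(1-\mu)$, which is the same expression. Therefore
$$U=V-\tfrac12|q+e|^2=-m_1g(r_1)-m_2g(r_2)+\tfrac12m_1m_2,\qquad g(r)=\frac1r+\frac{r^2}2,$$
and since $g'=-\ell$ with $\ell(r)=r^{-2}-r=\frac{1-r^3}{r^2}$,
$$\nabla U=E_1u_1+E_2u_2,\qquad E_i=m_i\,\ell(r_i).\tag{1}$$

**Directional derivatives.** For a unit vector $v$, a subscript $v$ denotes the derivative in the constant direction $v$, and $\gamma_i(v)=\langle u_i,v\rangle$. Put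
$$\alpha_i=\frac{m_i}{r_i^3},\qquad \lambda=\frac{\alpha_1}{\alpha_2},\qquad \rho=\frac{r_2}{r_1},\qquad \lambda=k\rho^3,\qquad P(x)=3x-5x^3 .$$
Along a line at distance $h$ from a primary of mass $M$, the potential is $-M/R$ with $R=\sqrt{t^2+h^2}$. Its first three $t$-derivatives are $Mt/R^3$, then $\frac M{R^3}(1-3\frac{t^2}{R^2})$, then $\frac M{R^4}\big(-9\frac tR+15\frac{t^3}{R^3}\big)$. Hence
$$V_{vv}=\alpha_1(1-3\gamma_1^2)+\alpha_2(1-3\gamma_2^2),\qquad V_{vvv}=-\frac{3\alpha_2}{r_2}\big[\lambda\rho\,P(\gamma_1)+P(\gamma_2)\big],\tag{2}$$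
and $U_{vv}=V_{vv}-1$.

**The point $L_1$.** On the segment $q=(x,0)$, $0<x<1$, put $S=\alpha_1+\alpha_2=\frac{m_1}{x^3}+\frac{m_2}{(1-x)^3}$. By (2), $V_{xx}=-2S$ and $V_{yy}=S$, and $V_{xy}=0$ by reflection symmetry. So $U_{xx}=-2S-1<0$. Since $U\to-\infty$ at both ends, there is exactly one critical point $L_1=(d,0)$ on the segment, $d\in(0,1)$, and
$$U_x(x,0)=m_1\ell(x)-m_2\ell(1-x)>0\quad\text{for }0<x<d.$$
At $x=d$ this vanishes, which says
$$k=\hat k(d),\qquad \hat k(r):=\frac{\ell(1-r)}{\ell(r)} .\tag{3}$$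
Because $\ell$ is positive and strictly decreasing on $(0,1)$, $\hat k$ is strictly increasing there, with $\hat k(\frac12)=1$. So $\mu\ge\frac12\iff k\le1\iff d\le\frac12$. Also $c_1=H(L_1)=U(d,0)$.

**Lemma 1 (circle lemma).** For $0<|q|=r<1$ we have $U(q)\ge U(r,0)$, with equality only for $q=(r,0)$.

*Proof.* On the circle of radius $r$ only the term $-m_2g(r_2)$ varies, and $r_2\in[1-r,1+r]$. The function $g$ decreases on $(0,1]$ and increases on $[1,\infty)$, so its maximum on this interval is attained only at endpoints. Moreover $g(1-r)-g(1+r)=\frac{2r}{1-r^2}-2r>0$. So $g(r_2)\le g(1-r)$, with equality only for $r_2=1-r$. $\square$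

*Consequence.* Let $c<c_1$. The projection of $\Sigma_c$ is $\{U\le c\}$, and it misses the circle $|q|=d$, where $U\ge c_1$. So the connected set to which each component projects lies inside or outside this circle. The earth component comes arbitrarily close to $q=0$ and lies inside. The moon component comes arbitrarily close to the moon, at distance $1>d$ from the earth, and the third is unbounded; both lie outside. Hence $\Sigma^e_c$ is exactly the part of $\Sigma_c$ over $\{0<r<d\}$. In particular it projects into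
$$K=\{0<r<d,\ U<c_1\}.$$

**Lemma 2.** $\nabla U\ne0$ on $\{0<r<d\}$. Hence $dH\neq0$ on $\Sigma_c^e$ for $c<c_1$.

*Proof.* Off the axis $u_1,u_2$ are independent, so by (1) a critical point has $E_1=E_2=0$, hence $r_1=1>d$. On the positive axis $U_x>0$ for $x<d$. At $q=(-r,0)$ we have $u_1=u_2=(-1,0)$ and $r_2=1+r$, so $-U_x=m_1\ell(r)+m_2\ell(1+r)$. By convexity of $t\mapsto t^{-2}$, $\ell(1+r)+\ell(1-r)=(1+r)^{-2}+(1-r)^{-2}-2>0$. So $-U_x>m_1\ell(r)-m_2\ell(1-r)=U_x(r,0)>0$. Finally, critical points of $H$ lie over critical points of $U$. $\square$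

## 4. The fibers as level curves

The cotangent lift of stereographic projection is linear on fibers. So over a finite base point $x=-p$ we may work in the $q$-plane. Fix $p$ and $c<c_1$, and put
$$F=H(\cdot,p),\qquad C_p=\{q:\ 0<r<d,\ F(q)=c\},\qquad w=(q_1+e_1+p_2,\ q_2+e_2-p_1).$$
For fixed $q$ the map $p\mapsto w$ is a bijection of $\mathbb R^2$. The formula for $H$ in Section 1 becomes
$$H=\tfrac12|w|^2+U(q),\qquad n:=\nabla_qH=\nabla U+w,\qquad \mathrm{Hess}_qH=\mathrm{Id}+\mathrm{Hess}\,U=\mathrm{Hess}\,V .\tag{4}$$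

**Step 1: the fiber of the closure is $C_p$.** We check that closing up adds nothing over a finite $p$. Let $(q_j,p_j)\in\Sigma^e_c$ converge to $(q,p)$. If $q=0$, then $H(q_j,p_j)\to-\infty$, a contradiction. If $|q|=d$, then $U(q)\ge c_1>c\geq U(q)$, a contradiction. So $(q,p)\in\Sigma_c^e$. By Theorem 7.2, $C_p=\partial D$ for a domain $D\ni0$ that is star-shaped with respect to $0$. Since $C_p\subset\{r<d\}$, also $D\subset\{r<d\}$.

**Step 2: $n\neq0$.** This makes $C_p$ a regular level curve. The Liouville field $Y=\sum q_i\partial_{q_i}$ of $T^*S^2$ is radial in the fibers, and $\iota_Y\omega$ is the Liouville form $\theta$. So $\theta\wedge d\theta=\iota_Y\omega\wedge\omega=\frac12\iota_Y(\omega\wedge\omega)$ restricts to a volume form on $\Sigma_c^e$ only if $Y$ is nowhere tangent to it. By Theorem 7.2, $\theta$ restricts to a contact form. By Lemma 2 the tangent spaces are $\ker dH$. Hence $0\ne dH(Y)=\langle q,n\rangle$ on $\Sigma^e_c$. In particular $n\ne0$.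

**Step 3: locally $D$ is the sublevel set.** We decide on which side of $C_p$ the domain lies. The function $F$ tends to $-\infty$ at $0$ and does not take the value $c$ on $\operatorname{int}D\setminus\{0\}$, which is connected. So $F<c$ there. Let $q_c\in C_p$. Since $n\ne0$, in a small disc around $q_c$ the set $\{F<c\}$ is a half-disc, connected and disjoint from $\partial D$. It meets $\operatorname{int}D$, because $q_c\in\partial D$ and $F<c$ on $\operatorname{int}D\setminus\{0\}$. Hence the half-disc lies in $\operatorname{int}D$. So near $q_c$, $\operatorname{int} D=\{F<c\}$, and $n$ is an outward normal.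

**Step 4: curvature.** We express curvature through $V$. Let $q(t)$ parametrize $C_p$ near $q_c$, with tangent $\tau=\dot q\perp n$. Differentiating $F(q(t))=c$ twice gives $\mathrm{Hess}F(\tau,\tau)+\langle n,\ddot q\rangle=0$. Positive curvature means $\langle n,\ddot q\rangle<0$, because $n$ points outward. By (4):
$$\text{the curvature of }C_p\text{ at }q_c\text{ is positive}\iff \mathrm{Hess}V(\tau,\tau)>0\text{ for }0\neq\tau\perp n.\tag{5}$$

**Step 5: the fiber over $\infty$.** We show that this fiber never causes trouble. The dual norm of the round metric in the stereographic coordinate $x=-p$ is $N=\frac12|q|(1+|p|^2)$. Multiplying $H=c$ by $|q|$ gives, on $\Sigma^e_c$,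
$$\tfrac12|p|^2|q|=m_1+|q|\Big(c+\frac{m_2}{r_2}-q_1p_2+q_2p_1+\mu p_2\Big).$$
Here $r<d$ and $r_2\ge1-d$, so the bracket is at most $C(1+|p|)$ in absolute value. For large $|p|$ we have $C(1+|p|)\le\frac14|p|^2$, so $\frac14|p|^2|q|\le m_1$ and $|q|=O(|p|^{-2})$. Reinserting this, $\frac12|p|^2|q|=m_1+O(|p|^{-1})$ and $N\to m_1$. So $\bar\Sigma^e_c\cap T^*_\infty S^2$ lies in the round circle of radius $m_1$. By Theorem 7.2 it bounds a domain containing $0$, so it meets every ray from $0$ and is the whole circle. This is strongly convex.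

Therefore $\bar\Sigma^e_c$ is fiberwise convex if and only if the condition in (5) holds at every point of $\Sigma^e_c$.

## 5. The saddle at $L_1$ and its cubic term: proof of Theorem A

The suspicious place is $L_1$, since at $c=c_1$ the hypersurface develops a singularity there. Let $p_0$ be the momentum of $L_1$ and $F=H(\cdot,p_0)$. At $L_1$ we have $w=0$, and $w$ has derivative $\mathrm{Id}$ in $q$. So $w=q-L_1$ and
$$F=U+\tfrac12|q-L_1|^2,\qquad \nabla F(L_1)=0,\qquad F(L_1)=c_1 .$$

**The quadratic test and why it is inconclusive.** Put $A=S(L_1)=\frac{m_1}{d^3}+\frac{m_2}{(1-d)^3}>0$. To second order at $L_1+(x,y)$, $F-c_1$ is $-A(x^2-\frac{y^2}2)$. For $c<c_1$ the model domain on the earth side is $x<-\sqrt{\kappa+y^2/2}$ with $\kappa=(c_1-c)/A>0$. It is convex, because $y\mapsto-\sqrt{\kappa+y^2/2}$ is concave. So the second-order test agrees with the guess. But as $\kappa\to0$ the model curve tends to two straight half-lines $y=\mp\sqrt2\,x$, $x\le0$, of curvature zero. Along them the cubic term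 of $F$ decides.

**Step 1: Taylor expansion.** We compute the cubic term. By (4) the second and third derivatives of $F$ are those of $V$. On the axis $V_{xx}=-2S$, $V_{yy}=S$, and odd $y$-derivatives vanish. With
$$B=\frac{m_1}{d^4}-\frac{m_2}{(1-d)^4},\qquad \partial_xS(L_1)=-3B,$$
we get $V_{xxx}=6B$ and $V_{xyy}=-3B$ at $L_1$. Hence
$$F(L_1+(x,y))-c_1=-A\Big(x^2-\frac{y^2}2\Big)+B\Big(x^3-\tfrac32xy^2\Big)+O(|(x,y)|^4).\tag{6}$$

**Step 2: $B<0$ when $\mu<\frac12$.** By (3), $B<0\iff k<\frac{d^4}{(1-d)^4}\iff h(1-d)<h(d)$, where $h(r)=r^4\ell(r)=r^2-r^5$. Let $a=d(1-d)\in(0,\frac14]$. With $d+(1-d)=1$,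
$$d^5-(1-d)^5=(2d-1)\sum_{j=0}^4d^{4-j}(1-d)^j=(2d-1)\big[(1-4a+2a^2)+a(1-2a)+a^2\big]=(2d-1)(1-3a+a^2),$$
so
$$h(d)-h(1-d)=(2d-1)\big(1-(1-3a+a^2)\big)=(2d-1)\,a(3-a).$$
For $\mu<\frac12$ we have $d>\frac12$, and this is positive. (For $\mu=\frac12$ it gives $B=0$, and for $\mu>\frac12$ it gives $B>0$.)

**Step 3: the branch of $\{F=c_1\}$ through $L_1$.** We find how it bends. Put $x=-\xi$, $y=\sqrt2\,\xi\eta$. Then $x^2-\frac{y^2}2=\xi^2(1-\eta^2)$ and $x^3-\frac32xy^2=\xi^3(3\eta^2-1)$. As $F-c_1$ vanishes to second order at $L_1$, the quotient $(F-c_1)/\xi^2$ extends smoothly to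
$$\Psi(\xi,\eta)=-A(1-\eta^2)+B\xi(3\eta^2-1)+O(\xi^2).$$
Here $\Psi(0,1)=0$, $\partial_\eta\Psi(0,1)=2A\ne0$ and $\partial_\xi\Psi(0,1)=2B$. By the implicit function theorem $\{F=c_1\}$ contains the curve
$$x=-\xi,\quad y=Y(\xi)=\sqrt2\,\xi\,\eta(\xi),\qquad \eta(\xi)=1-\frac BA\xi+O(\xi^2),\qquad Y''(0)=-\frac{2\sqrt2\,B}A>0 .$$

**Step 4: a point of negative curvature at level $c_1$.** Fix a small $\xi>0$ and let $q_0=L_1+(-\xi,Y(\xi))$. Then $Y''(\xi)>0$. By (6), $F_y(q_0)=\sqrt2A\xi+O(\xi^2)>0$. Differentiating $F(L_1+(-\xi,Y(\xi)))=c_1$ twice in $\xi$ gives, for the tangent vector $\tau=(-1,Y'(\xi))$,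
$$\mathrm{Hess}F(\tau,\tau)=-F_y(q_0)\,Y''(\xi)<0 .$$
Also $|q_0|^2=(d-\xi)^2+O(\xi^2)<d^2$ for small $\xi$.

**Step 5: passing to $c<c_1$.** We move the bad point to nearby levels. Since $F_y(q_0)\ne0$, for each $c<c_1$ close to $c_1$ there is $q_c$ near $q_0$ with $F(q_c)=c$, and $q_c\to q_0$ as $c\to c_1$. For $c$ close enough to $c_1$, $|q_c|<d$ and the tangent $\tau_c$ of the level curve at $q_c$ still satisfies $\mathrm{Hess}F(\tau_c,\tau_c)<0$. Since $|q_c|<d$ and $H(q_c,p_0)=c$ (so also $U(q_c)\le c$), we have $(q_c,p_0)\in\Sigma^e_c$. As $\langle\nabla F(q_c),\tau_c\rangle=0$, Taylor's formula gives $F(q_c\pm\epsilon\tau_c)<c$ for small $\epsilon\ne0$. By Step 3 of Section 4 both points $q_c\pm\epsilon\tau_c$ lie in $\operatorname{int}D$, while their midpoint $q_c$ lies on $\partial D$. The interior of a convex set is convex, so $D$ is not convex, not even weakly. This proves Theorem A. $\blacksquare$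

## 6. The function $G=U+\frac12U_v^2$

For Theorem B we need a criterion for convexity in terms of position only, like the one that worked for $\mu=0$.

**Lemma 3.** Let $G(q,v)=U(q)+\frac12U_v(q)^2$ and $c<c_1$. Then $\bar\Sigma^e_c$ is fiberwise convex if and only if there is no $(q,v)$ with $q\in K$, $|v|=1$, $V_{vv}(q)\le0$ and $G(q,v)\le c$.

*Proof.* Suppose the curvature is not positive at $(q,p)\in\Sigma^e_c$. Then $q\in K$. Take a unit vector $v\perp n$. By (5), $V_{vv}\le0$, and $0=\langle n,v\rangle=U_v+\langle w,v\rangle$. So $|U_v|\le|w|=\sqrt{2(c-U)}$, which says $G(q,v)\le c$. Conversely, given such $(q,v)$, we have $U_v^2\le2(c-U)$. So there is $w$ with $|w|^2=2(c-U)$ and $\langle w,v\rangle=-U_v$. Let $p$ correspond to $w$. Then $H(q,p)=c$ and $0<r<d$, so $(q,p)\in\Sigma_c^e$. Here $n\neq0$ is orthogonal to $v$ and $V_{vv}\le0$, so by (5) the curvature is not positive. $\square$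

So we must bound $G$ from below on the set $\{V_{vv}\le0\}$. For $\mu\ge\frac12$ the goal is $G\ge c_1$ for all $q\in K$. For $\mu<\frac12$ this goal is false by Theorem A, and we aim at a smaller constant. Both cases are handled by one radius $s$. For $\mu\ge\frac12$ let $s=d\ (\le\frac12)$. For $\mu<\frac12$ let $(s,0)$ be the point $b$ of Theorem B:
$$\frac{m_1}{s^4}=\frac{m_2}{(1-s)^4},\qquad\text{i.e.}\qquad \frac{1-s}s=k^{-1/4}.$$
In the latter case $s<d$, because $r\mapsto\frac{m_1}{r^4}-\frac{m_2}{(1-r)^4}$ is decreasing, vanishes at $s$, and equals $B<0$ at $d$. On the axis the point $b$ is where $V_{xxx}=6\big(\frac{m_1}{x^4}-\frac{m_2}{(1-x)^4}\big)$ changes sign. Put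
$$c_s=U(s,0),\qquad K_s=\{0<r<s,\ U<c_s\}.$$
*At every boundary point $q\ne0$ of $K_s$ we have $U=c_s$.* Indeed $U\le c_s$ by continuity. If $r<s$, then $q\notin K_s$ gives $U\ge c_s$. If $r=s$, Lemma 1 gives $U\ge c_s$.

**The Kepler argument on the axis.** The computation of Section 2 survives on the segment from earth to moon.

**Lemma 4 (axis).** If $q=(x,0)$ with $0<x<s$, $|v|=1$, $V_{vv}(q)\le0$ and $\gamma_1(v)\ge0$, then $U_v(q)>0$ and $G(q,v)\ge c_s$.

*Proof.* Here $V_{vv}=-2Sv_x^2+Sv_y^2=S(1-3v_x^2)$ and $v_x=\gamma_1\ge0$, so $v_x\ge\frac1{\sqrt3}$. Since $U_y=0$ and $U_x>0$ (as $x<s\le d$), $U_v=U_xv_x>0$ and $G\ge g_0(x):=U+\frac16U_x^2$. Now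
$$g_0'=U_x\big(1+\tfrac13U_{xx}\big)=\tfrac23U_x(1-S)<0,$$
because $S=m_1x^{-3}+m_2(1-x)^{-3}>m_1+m_2=1$. So $g_0(x)\ge g_0(s)\ge U(s,0)=c_s$. $\square$

**Where this approach stops, and what replaces it.** For $\mu=0$, and on the axis, the worst admissible direction is given by the constant cosine $\frac1{\sqrt3}$, and $G$ becomes a function of one variable. Off the axis $V_{vv}\le0$ mixes two cosines with the weights $\alpha_1,\alpha_2$. The cone of admissible directions turns with $q$, and moving $q$ radially no longer keeps the problem one-dimensional. The way out is to keep $v$ *fixed* and move $q$ along the line in direction $v$. With $u(t)=U(q+tv)$ and $f(t)=V_{vv}(q+tv)$ we have $u''=f-1$, hence the identity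
$$\frac{d}{dt}\Big(u+\tfrac12u'^2\Big)=u'(1+u'')=u'f .\tag{7}$$
As long as $f\le0$ and $u'>0$, $G$ decreases along the line, so its value at the start is at least its value at the end. If the line ends on $\partial K_s$, the end value is at least $u=c_s$. What remains is to guarantee that $f$ stays nonpositive, and for this it is enough that $V_{vvv}<0$ wherever $V_{vv}=0$. The next two sections provide that sign.

## 7. Bounds for $\lambda$ and $\lambda\rho$

By (2) the sign of $V_{vvv}$ depends on how strongly the earth dominates the moon, measured by $\lambda=\alpha_1/\alpha_2$ and $\lambda\rho=\frac{m_1}{r_1^4}\big/\frac{m_2}{r_2^4}$.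

**Lemma 5.** Let $0<r<s$. (F1) $\lambda\ge1$ and $\lambda\rho>1$. (F2) If $r_1^2+r_2^2\ge1$, then $\lambda>3$ and $\lambda\rho>\frac{27}7$.

*Proof for $\mu\ge\frac12$.* Here $r<d\le\frac12$. From $1-(1-r)^3=r(3-3r+r^2)$ and $1-r^3=(1-r)(1+r+r^2)$,
$$k=\hat k(d)>\hat k(r)=\Big(\frac r{1-r}\Big)^3\kappa(r),\qquad \kappa(r)=\frac{3-3r+r^2}{1+r+r^2}\ge1\quad\text{for }r\le\tfrac12 .$$
So $\lambda=k\big(\frac{r_2}r\big)^3>\kappa(r)\big(\frac{r_2}{1-r}\big)^3\ge1$, as $r_2\ge1-r$. Also $\rho\ge\frac{1-r}r>1$. This is (F1).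

If $r_2^2\ge1-r^2$, then $\frac{r_2}{1-r}\ge\big(\frac{1+r}{1-r}\big)^{1/2}$. Hence
$$\lambda>\kappa(r)\Big(\frac{1+r}{1-r}\Big)^{3/2}=\kappa(r)\,e^{3\,\mathrm{artanh}\,r}\ge\kappa(r)e^{3r}\ge\kappa(r)\big(1+3r+\tfrac92r^2\big)\ge3 .$$
The last inequality holds because
$$(3-3r+r^2)(1+3r+\tfrac92r^2)-3(1+r+r^2)=3r+\tfrac52r^2-\tfrac{21}2r^3+\tfrac92r^4>0,$$
as $\frac{21}2r^3\le\frac{21}8r<3r$ for $0<r\le\frac12$. Finally $\rho\ge\sqrt{r^{-2}-1}>\sqrt3$, so $\lambda\rho>3\sqrt3>\frac{27}7$.

*Proof for $\mu<\frac12$.* Let $\sigma=k^{-1/4}\in(0,1)$, so $\frac{1-s}s=\sigma$ and $\frac1s=1+\sigma$. For $r<s$, $\rho\ge\frac{1-r}r>\sigma$. So $\lambda=\sigma^{-4}\rho^3>\sigma^{-1}>1$ and $\lambda\rho=\sigma^{-4}\rho^4>1$. If $r_2^2\ge1-r^2$, then $\rho^2\ge r^{-2}-1>(1+\sigma)^2-1=2\sigma+\sigma^2\ge3\sigma^2$. So $\lambda>3^{3/2}\sigma^{-1}>3$ and $\lambda\rho>9$. $\square$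

## 8. The sign of $V_{vvv}$ where $V_{vv}=0$

Lemma 5 suggests splitting the plane by the circle with diameter earth–moon:
$$I=\{r_1^2+r_2^2<1\},\qquad O=\{r_1^2+r_2^2\ge1\}.$$
With $q=re^{i\theta}$ (identify $\mathbb R^2=\mathbb C$), $r_1^2+r_2^2-1=2r^2-2r\cos\theta$, so $O=\{r\ge\cos\theta\}$.

**Angles.** Let $q$ be in the closed upper half plane, $\theta\in[0,\pi]$, $0<r<1$, and let $\theta'$ be the angle at the moon in the triangle earth–moon–$q$. Then $u_1=e^{i\theta}$ and $u_2=-e^{-i\theta'}$. Put $\delta=\theta+\theta'\in[0,\pi]$, which is $\pi$ minus the angle at $q$. The law of cosines reads $1=r_1^2+r_2^2+2r_1r_2\cos\delta$, so $q\in I\iff\delta\in[0,\frac\pi2)$. For $v=e^{i(\theta-\varphi)}$,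
$$\gamma_1(v)=\cos\varphi,\qquad \gamma_2(v)=-\cos(\delta-\varphi).\tag{8}$$

**Lemma 6.** Let $0<r<s$.

(O) If $q\in O$, $\gamma_1(v)\ge0$ and $V_{vv}(q)=0$, then $V_{vvv}(q)<0$. If $q\in O$ and $V_{vv}(q)\le0$, then $\gamma_1(v)\ne0$.

(I) If $q\in I$, $\theta\in[0,\pi]$, $v=e^{i(\theta-\varphi)}$ with $\varphi\in[0,\frac\pi2]$, and $V_{vv}(q)=0$, then $V_{vvv}(q)<0$.

*Proof of (O).* Here the earth dominates by (F2). If $\gamma_1=0$, then $V_{vv}=\alpha_2(\lambda+1-3\gamma_2^2)\ge\alpha_2(\lambda-2)>0$. This is the second statement. If $V_{vv}=0$, then $3\gamma_1^2-1=(1-3\gamma_2^2)/\lambda\in[-\frac23,\frac13]$, so $\gamma_1\in[\frac13,\frac23]$. The function $P$ is concave on $[0,\infty)$, so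
$$P(\gamma_1)\ge\min\{P(\tfrac13),P(\tfrac23)\}=\min\{\tfrac{22}{27},\tfrac{14}{27}\}=\tfrac{14}{27}.$$
On $[-1,1]$ we have $|P|\le2$: on $[0,1]$ the maximum is $P(\frac1{\sqrt5})=\frac2{\sqrt5}<2$ and the minimum is $P(1)=-2$, and $P$ is odd. So $\lambda\rho P(\gamma_1)>\frac{27}7\cdot\frac{14}{27}=2\ge|P(\gamma_2)|$, and (2) gives $V_{vvv}<0$.

*Proof of (I).* Here only (F1) is available, and geometry must help. Let $x=\cos\varphi\ge0$ and $z=\cos(\delta-\varphi)$. Since $\delta-\varphi\in[-\frac\pi2,\frac\pi2)$, $z\ge0$. By (8), $\gamma_1=x$ and $\gamma_2=-z$, and $V_{vv}=0$ reads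
$$\lambda(3x^2-1)=1-3z^2 .\tag{9}$$

*First, $z<x$ is impossible.* Suppose $z<x$. Then $|\delta-\varphi|>\varphi$. If $\delta-\varphi$ were negative, this would say $\delta<0$. So $\delta-\varphi>\varphi\ge0$. Next, $3x^2\ge1$, since otherwise (9) gives $z^2>\frac13>x^2$. With $\lambda\ge1$, (9) gives $1-3z^2\ge3x^2-1$, i.e. $x^2+z^2\le\frac23<1$. Hence $(1-x^2)(1-z^2)=1-x^2-z^2+x^2z^2>x^2z^2$. Both $\varphi$ and $\delta-\varphi$ lie in $[0,\frac\pi2]$, so
$$\cos\delta=\cos\big(\varphi+(\delta-\varphi)\big)=xz-\sqrt{(1-x^2)(1-z^2)}<0,$$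
contradicting $\delta<\frac\pi2$.

*So $z\ge x$.* If $x^2>\frac13$, then (9) gives $z^2<\frac13<x^2$, a contradiction. So $x^2\le\frac13$, and (9) gives $z^2\ge\frac13$. Moreover $3z^2-1=\lambda(1-3x^2)\ge1-3x^2$, i.e. $x^2+z^2\ge\frac23$. I claim that $\lambda\rho P(x)>P(z)$.

* If $z^2\ge\frac35$: $P(z)=z(3-5z^2)\le0\le x(3-5x^2)=P(x)$. If $P(x)>0$, the claim holds. If $P(x)=0$, then $x=0$, so $z^2\ge\frac23$ and $P(z)<0$, and again the claim holds.
* If $z^2<\frac35$: $P(z)>0$, and $P(x)-P(z)=(z-x)\big(5(x^2+xz+z^2)-3\big)\ge0$ because $5\cdot\frac23>3$. So $P(x)\ge P(z)>0$, and $\lambda\rho>1$ gives the claim.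

Since $P$ is odd, (2) gives $V_{vvv}=-\frac{3\alpha_2}{r_2}[\lambda\rho P(x)-P(z)]<0$. $\square$

**Remark (the restriction on $\varphi$ in (I) is needed).** In the upper half plane, $v=e^{i(\theta-\varphi)}$ with $\varphi\in[0,\frac\pi2]$ is the radial direction turned toward the earth–moon axis. For the direction $v=e^{i(\theta+\varphi)}$ the conclusion of (I) can fail on the disc $0<r<s$. Take $\mu=\frac12$, so $s=\frac12$, and $q=re^{i\theta}$. First let $r=\frac12$ and $\theta\to0^+$. Then $r_2^2=\frac54-\cos\theta=\frac14+O(\theta^2)$, so $\lambda$ and $\rho$ are $1+O(\theta^2)$. From $r_2\sin\theta'=\frac12\sin\theta$ we get $\delta=2\theta+O(\theta^3)$. With $x=\cos\varphi$ and $z=\cos(\delta+\varphi)$, $V_{vv}=0$ reads $\lambda(3x^2-1)+3z^2-1=0$. At $\theta=0$ this is $6\cos^2\varphi-2=0$, a nondegenerate equation in $\varphi$, so for small $\theta$ there is a solution $\varphi$ close to $\arccos\frac1{\sqrt3}$, with error $O(\theta)$. Then $x-z=2\theta\sin\varphi+O(\theta^2)=2\sqrt{2/3}\,\theta+O(\theta^2)$.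 Since $P'(\frac1{\sqrt3})=-2$,
$$\lambda\rho P(x)-P(z)=-4\sqrt{2/3}\;\theta+O(\theta^2)<0,$$
so $V_{vvv}>0$. For a fixed small $\theta>0$ this persists for $r$ slightly smaller than $\frac12$, and such $q$ lies in $I$. So directions in $I$ that turn away from the axis need another argument, which is Case 3 below.

## 9. Following lines out of $K_s$

**Proposition 7.** If $q\in K_s$, $|v|=1$ and $V_{vv}(q)\le0$, then $G(q,v)\ge c_s$.

*Proof.* Since $G(q,v)=G(q,-v)$, assume $\gamma_1(v)\ge0$. By reflection in the axis assume $\theta\in[0,\pi]$. If $\theta=0$, Lemma 4 applies. So let $\theta\in(0,\pi]$. The directions with $\gamma_1\ge0$ are $v=e^{i(\theta\mp\varphi_0)}$ with $\varphi_0\in[0,\frac\pi2]$.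

**Step 1: the line argument.** This step turns a sign condition on $V_{vvv}$ into the bound. Let $q(t)=q+tv$, $t\ge0$. Then $\langle q(t),v\rangle=r(0)\gamma_1(v)+t\ge0$. So along the line $r$ is nondecreasing and $\langle u_1,v\rangle\ge0$; in particular the line stays away from $0$. Put $u(t)=U(q(t))$, $f(t)=V_{vv}(q(t))$, $G(t)=G(q(t),v)=u+\frac12u'^2$. By (7), $u''=f-1$ and $G'=u'f$. As $K_s$ is bounded and open, there is a first exit time $t^*>0$. We have $q(t)\in K_s$, hence $r(t)<s$ and $u<c_s$, on $[0,t^*)$, and $u(t^*)=c_s$ by Section 6. Let $0<T\le t^*$ and suppose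

$$(*)\qquad\text{for }t\in[0,T):\quad f(t)=0\ \Rightarrow\ f'(t)<0 .$$

Then $f<0$ on $(0,T)$. Indeed $f(0)\le0$, and if $f(0)=0$ then $f'(0)<0$; so $f<0$ just after $0$. At a first return to $0$ in $(0,T)$ one would have $f'\ge0$, against $(*)$. By continuity $f\le0$ and $u''\le-1$ on $[0,T]$.

*(a) Suppose $T=t^*$.* Since $u<u(t^*)$ before $t^*$, $u'(t^*)\ge0$. As $u'$ is strictly decreasing, $u'>0$ on $[0,t^*)$. So $G'=u'f\le0$ and $G(0)\ge G(t^*)\ge u(t^*)=c_s$.

*(b) Suppose $T<t^*$ and $q(T)$ is on the positive axis.* Then $q(T)=(x,0)$ with $0<x<s$, $f(T)\le0$ and $\langle u_1,v\rangle\ge0$ there. Lemma 4 gives $u'(T)>0$ and $G(T)\ge c_s$. As $u'$ decreases, $u'>0$ on $[0,T]$. So $G'\le0$ and $G(0)\ge G(T)\ge c_s$.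

In both cases $U_v(q)=u'(0)>0$ and $G(q,v)\ge c_s$. Note that $f'(t)=V_{vvv}(q(t))$, so Lemma 6 is what yields $(*)$.

**Step 2, Case 1: $v=e^{i(\theta-\varphi_0)}$, $\varphi_0\in[0,\frac\pi2]$, $\theta\in(0,\pi)$.** Here the line turns toward the axis, and Lemma 6 applies all along it. Write $q(t)=r(t)e^{i\theta(t)}$ with continuous angle and $\varphi(t)=\theta(t)-\arg v$, $\varphi(0)=\varphi_0$. Then $r\sin\varphi=r(0)\sin\varphi_0\ge0$ is constant, and $r\cos\varphi=r(0)\cos\varphi_0+t\ge0$ is increasing. So $\varphi(t)\in[0,\frac\pi2]$, and $\varphi(t)$ and $\theta(t)$ are nonincreasing. Let $T$ be the minimum of $t^*$ and the first time, if any, at which $q_2(t)=0$. Since $q_2(0)>0$, $T>0$. As $-\frac\pi2<\theta(0)-\varphi_0\le\theta(t)\le\theta(0)<\pi$, at such a time $\theta(t)=0$, i.e. $q(t)$ is on the positive axis. On $[0,T)$ we have $\theta(t)\in(0,\pi)$ and $v=e^{i(\theta(t)-\varphi(t))}$. So $(*)$ holds by Lemma 6(O) when $q(t)\in O$ and by Lemma 6(I) when $q(t)\in I$. Hence (a) or (b) applies.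 For later use: in this case also $U_v(q)>0$.

**Step 3, Case 2: $v=e^{i(\theta+\varphi_0)}$, $\varphi_0\in[0,\frac\pi2]$, $\theta\in(0,\pi]$, $q\in O$.** Here the line turns away from the axis but remains in $O$. Lemma 6(O) gives $\gamma_1(v)\ne0$, so $\varphi_0<\frac\pi2$. Along the line $r$ is increasing, and $\theta(t)$ is nondecreasing with $\theta(t)\le\theta(0)+\varphi_0<\frac{3\pi}2$. While $\theta(t)\le\pi$, $\cos\theta(t)\le\cos\theta(0)\le r(0)\le r(t)$. When $\theta(t)\in(\pi,\frac{3\pi}2)$, $\cos\theta(t)<0$. So $q(t)\in O=\{r\ge\cos\theta\}$ throughout. Lemma 6(O) does not depend on the sign of $q_2$, so $(*)$ holds with $T=t^*$, and (a) applies.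

For $\theta=\pi$ the point $q$ lies in $O$, and the reflection in the axis fixes $q$ and exchanges $e^{i(\pi-\varphi_0)}$ with $e^{i(\pi+\varphi_0)}$. So Case 2 covers both directions there.

**Step 4, Case 3: $v=e^{i(\theta+\varphi_0)}$, $\varphi_0\in[0,\frac\pi2]$, $\theta\in(0,\pi)$, $q\in I$.** By the remark in Section 8, Lemma 6 is not available. We compare with the mirror direction $v'=e^{i(\theta-\varphi_0)}$ at the same point $q$. By (8), $\gamma_1(v)=\gamma_1(v')$, $\gamma_2(v')=-\cos(\delta-\varphi_0)$ and $\gamma_2(v)=-\cos(\delta+\varphi_0)$. Hence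
$$V_{v'v'}-V_{vv}=-3\alpha_2\big(\cos^2(\delta-\varphi_0)-\cos^2(\delta+\varphi_0)\big)=-3\alpha_2\sin2\delta\,\sin2\varphi_0\le0,$$
because $\delta\in[0,\frac\pi2)$ and $\varphi_0\in[0,\frac\pi2]$. So $V_{v'v'}\le0$, and Case 1 gives $U_{v'}>0$ and $G(q,v')\ge c_s$. In $I$ we have $r_2<1$, so $E_2>0$, and by (1)
$$U_v-U_{v'}=E_2\big(\cos(\delta-\varphi_0)-\cos(\delta+\varphi_0)\big)=2E_2\sin\delta\,\sin\varphi_0\ge0 .$$
Hence $U_v\ge U_{v'}>0$ and $G(q,v)\ge G(q,v')\ge c_s$. The cases are exhaustive. $\square$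

## 10. The threshold $c^*(\mu)$: proof of Theorem B

Define
$$c^*(\mu)=\inf\{G(q,v):\ q\in K,\ |v|=1,\ V_{vv}(q)\le0\}.$$

**Step 1: $c^*\ge c_s$.** This transfers Proposition 7 from $K_s$ to $K$. Let $q\in K$, $|v|=1$, $V_{vv}\le0$. If $U(q)\ge c_s$, then $G\ge U\ge c_s$. If $U(q)<c_s$, then $r<s$: for $s\le r<d$, Lemma 1 and $U_x>0$ on $(0,d)$ give $U(q)\ge U(r,0)\ge U(s,0)=c_s$. So $q\in K_s$, and Proposition 7 applies.

**Step 2: $c^*\le c_1$.** Take $v=(1,0)$ and let $q\to L_1$ along the axis from the left. Then $q\in K$, $V_{vv}=-2S<0$, and $G=U+\frac12U_x^2\to c_1$.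

**Step 3: for $c<c_1$, convexity holds if and only if $c<c^*$.** If $c<c^*$, no pair as in Lemma 3 exists, and $\bar\Sigma_c^e$ is fiberwise convex. If $c^*<c<c_1$, there is a pair with $G\le c$, and convexity fails.

Let $c=c^*<c_1$. We show that the infimum is attained; then Lemma 3 says that convexity fails. First, minimizing sequences stay away from the earth. By (2), $V_{vv}\le0$ implies $3\gamma_1^2-1\ge\frac{\alpha_2}{\alpha_1}(1-3\gamma_2^2)\ge-\frac{2\alpha_2}{\alpha_1}$, so
$$\gamma_1(v)^2\ge\tfrac13-\tfrac{2\alpha_2}{3\alpha_1}\to\tfrac13\quad(r\to0).$$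
By (1), $|U_v|\ge E_1|\gamma_1|-|E_2|\ge\mathrm{const}\cdot r^{-2}$ near the earth, with a positive constant. So $\frac12U_v^2$ grows at least like $r^{-4}$, while $U$ tends to $-\infty$ only like $-m_1/r$. Thus $G\to+\infty$ as $r\to0$. Hence a minimizing sequence subconverges to some $(q,v)$ with $q\in\bar K\setminus\{0\}$, $V_{vv}(q)\le0$ and $U(q)\le G(q,v)=c^*<c_1$. Since $U\ge c_1$ on $r=d$, we have $0<r<d$, so $q\in K$.

**Step 4: the two cases.** If $\mu\ge\frac12$, then $s=d$ and $c_s=U(d,0)=c_1$. So $c^*=c_1$ by Steps 1 and 2, and $\bar\Sigma^e_c$ is fiberwise convex for all $c<c_1$. If $\mu<\frac12$, Step 1 gives $c^*\ge c_s=U(b)$. By Theorem A convexity fails for some $c<c_1$, so $c^*<c_1$ by Step 3. $\blacksquare$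

Thus for $0<\mu<\frac12$ convexity fails exactly for the energies in the nonempty interval $[c^*(\mu),H(L_1))$. For $\mu\ge\frac12$ the regularized flow is, after reparametrization, a Finsler flow for every $c<H(L_1)$.

**The moon component.** The rotation $(Q,p)\mapsto(-Q,-p)$ preserves $|p|^2$ and $Q_1p_2-Q_2p_1$. It sends $m=(1-\mu,0)$, with mass $\mu$, to $(-(1-\mu),0)$, which is the position of an earth of mass $\mu=1-(1-\mu)$ in the problem with parameter $1-\mu$. It sends $L_1$ to $L_1$. So $\Sigma^m_c$ for $\mu$ becomes $\Sigma^e_c$ for $1-\mu$, with the same critical value. By Theorem B, $\bar\Sigma^m_c$ is fiberwise convex for all $c<c_1$ if and only if $\mu\le\frac12$. Both components have this property only for $\mu=\frac12$.
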